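\title{Nonconstant stable harmonic maps into quarter-pinched three-spheres}

\begin{abstract}
We disprove the conjecture that every stable harmonic map from a compact connected manifold into a compact simply connected manifold of dimension at least three with $1/4<K\le 1$ is constant. For every $\delta\in[1/4,1/2)$ we construct strictly $\delta$-pinched metrics $g$ on $S^3$, arbitrarily $C^1$-close to the round metric, and metrics $h$ on $S^3$ such that the identity $(S^3,h)\to(S^3,g)$ is harmonic with positive definite Jacobi form. The metric $g$ has low curvature in thin tubes around many fibers of three Hopf fibrations, and $h$ concentrates the energy of the identity in these tubes. The bound $1/2$ is sharp for metrics $C^1$-close to the round one, and the conjecture holds for one-dimensional domains.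
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, manifolds are without boundary and metrics are smooth. Let $(M,h)$ and $(N,g)$ be compact Riemannian manifolds, and write $\langle\cdot,\cdot\rangle$ for $g$. The \emph{energy} of a smooth map $f:M\to N$ is
\[
\mathcal E(f)=\frac12\int_M|df|^2\,dv_h=\frac12\int_M h^{ij}\langle\partial_if,\partial_jf\rangle\,dv_h .
\]
A variation $f_t$ of $f$ has a variation field $V=\partial_tf_t|_{t=0}$, a section of the pull-back bundle $f^{-1}TN$, and every smooth section arises in this way. With $\nabla$ the pull-back of the Levi-Civita connection of $g$, the first variation formula reads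
\begin{equation}\label{eq:first}
\frac{d}{dt}\mathcal E(f_t)\Big|_{t=0}=\int_M h^{ij}\langle\nabla_iV,\partial_jf\rangle\,dv_h ,
\end{equation}
and $f$ is \emph{harmonic} if this vanishes for all $V$. For harmonic $f$ the second derivative of $\mathcal E(f_t)$ at $t=0$ depends only on $V$ and equals the \emph{Jacobi form} (or index form)
\begin{equation}\label{eq:second}
I_f(V)=\int_M h^{ij}\big(\langle\nabla_iV,\nabla_jV\rangle-R(V,\partial_if,\partial_jf,V)\big)\,dv_h .
\end{equation}
Here $R$ is the curvature tensor of $g$, with the sign convention $R(X,Y,Y,X)=K\,|X\wedge Y|^2$, where $K$ is the sectional curvature of the plane spanned by $X,Y$ and $|X\wedge Y|^2=|X|^2|Y|^2-\langle X,Y\rangle^2$. A harmonic map is \emph{stable} if $I_f(V)\ge0$ for all smooth sections $V$. If $g$ is multiplied by a constant $\lambda>0$, the connection does not change, so harmonic maps stay harmonic, $I_f$ is multiplied by $\lambda$, and $K$ is divided by $\lambda$.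

In \eqref{eq:second} the gradient term works for stability and positive curvature works against it. Constant maps are stable. On the round sphere $S^n$, $n\ge3$, the curvature wins and no other stable harmonic map exists; the short computation is recalled in Section~\ref{sec:positive}. It is natural to ask how far the target may be from round before this fails. The following conjecture, the harmonic map version of the Lawson--Simons conjecture, is stated in \cite{SCA}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $M$ be a compact connected Riemannian manifold, and let $N$ be a compact simply connected Riemannian manifold with $\dim N\ge3$ and $1/4<K\le1$. Then every stable harmonic map $f:M\to N$ is constant.}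
\end{quote}

None of the hypotheses on $N$ can be dropped. To see this, note that a map that minimizes the energy in its homotopy class is harmonic and stable. If $N$ is K\"ahler with K\"ahler form $\omega$ and $f:S^2\to N$ is smooth, then in an oriented orthonormal frame $\frac12(|f_1|^2+|f_2|^2)\ge|f_1||f_2|\ge\omega(f_1,f_2)$, so $\mathcal E(f)\ge\int f^*\omega$. The right side is a homotopy invariant, and equality holds for holomorphic $f$. Hence the identity of the round $S^2$ is stable (here $\dim N=2$), and so is the inclusion of a line in $\mathbb{CP}^2$ with the Fubini--Study metric (here $1/4\le K\le1$, and the value $1/4$ is attained). In $\mathbb{RP}^3$ with $K=1$, which is not simply connected, a noncontractible loop lifts to a path between antipodal points of $S^3$ and has length at least $\pi$, so the closed geodesics of length $\pi$ minimize the energy in their class. The constant $1/4$ is also what one needs to rule out stable closed geodesics (Theorem~\ref{thm:compl}(b)). All this suggests that the conjecture is true. It is false.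

Let $g_0$ be the round metric of curvature $1$. We call a metric on a compact manifold \emph{$\delta$-pinched} if $\min K>0$ and $\min K\ge\delta\max K$.

\begin{theorem}\label{thm:main}
Let $\delta\in[\frac14,\frac12)$. Arbitrarily $C^1$-close to $g_0$ there are smooth metrics $g$ on $S^3$ with $\min K>\delta\max K>0$, together with smooth metrics $h$ on $S^3$, such that $\mathrm{id}:(S^3,h)\to(S^3,g)$ is harmonic and its Jacobi form is positive on every smooth vector field $V\not\equiv0$. Replacing $g$ by $(\max K)\,g$ gives $\delta<K\le1$.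
\end{theorem}

With $\delta=\frac14$, the target $N=(S^3,(\max K)g)$ is compact, simply connected and three-dimensional with $\frac14<K\le1$, and the identity $(S^3,h)\to N$ is a nonconstant stable harmonic map. This disproves the conjecture. The second theorem describes the scope of the counterexample.

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] For every $m\ge3$ the conjecture has a counterexample with $\dim M=m$ and $\dim N=3$.
\item[(b)] If $\dim M=1$, the conjecture is true.
\item[(c)] Let $n\ge3$ and $\delta>\frac1{n-1}$, and let $g_j$ be $\delta$-pinched metrics on $S^n$ with $g_j\to g_0$ in $C^1$. Then for large $j$ every stable harmonic map from a compact connected Riemannian manifold to $(S^n,g_j)$ is constant.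
\end{itemize}
\end{theorem}

For $n=3$, Theorem~\ref{thm:main} and part (c) show that $\frac12$ is exactly the critical pinching constant for metrics $C^1$-close to the round one. For $n\ge5$ we have $\frac1{n-1}\le\frac14$, so $C^1$-small perturbations of the round metric cannot give $\delta$-pinched counterexamples with a fixed $\delta>\frac14$. The cases $\dim M=2$ and $\dim N\ge4$ are not decided here.

We begin with parts (b) and (c) of Theorem~\ref{thm:compl}, because their proofs show what a counterexample has to avoid. Section~\ref{sec:tensors} turns the choice of $h$ into the choice of a divergence-free tensor. Section~\ref{sec:limit} treats by hand the quadratic form on the round $S^3$ that our examples approximate, and Sections~\ref{sec:tube}--\ref{sec:positivity} carry out the approximation.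

\section{Two cases in which stable maps are constant}\label{sec:positive}

\subsection{The round sphere and its $C^1$-neighbors}

Let $x_0,\dots,x_n$ be the coordinates of $\mathbb R^{n+1}\supset S^n$, let $\mathbf b_0,\dots,\mathbf b_n$ be the standard basis, and let $V_a$ be the $g_0$-gradient of $x_a$. At $p\in S^n$ we have $V_a=\mathbf b_a-x_ap$. Differentiating along a tangent vector $X$ and taking the tangential part gives
\begin{equation}\label{eq:hess}
\nabla_XV_a=-x_aX,\qquad\text{that is,}\qquad \operatorname{Hess}_{g_0}x_a=-x_ag_0 .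
\end{equation}
Moreover $\sum_adx_a\otimes dx_a$ is the Euclidean metric restricted to $S^n$, so $\sum_aV_a\otimes V_a=g_0^{-1}$. Since $\sum_ax_a^2=1$,
\[
\sum_a|\nabla_XV_a|^2=|X|^2,\qquad \sum_aR(V_a,X,X,V_a)=\operatorname{Ric}(X,X)=(n-1)|X|^2 .
\]
For a harmonic map $f:M\to S^n$ the sections $V_a\circ f$ satisfy $\nabla_i(V_a\circ f)=\nabla_{\partial_if}V_a$, and \eqref{eq:second} gives
\[
\sum_aI_f(V_a\circ f)=\big(1-(n-1)\big)\int_M|df|^2\,dv_h .
\]
For $n\ge3$ this is negative unless $df=0$. The gradient term contributes $1$ and the curvature term contributes $(n-1)K$. The gradient term depends only on the first derivatives of the metric, so for a metric $C^1$-close to $g_0$ it still contributes about $1$, and the argument survives as long as $(n-1)\min K>1$. This is part (c), once we know that pinching bounds $\min K$ from below.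

\begin{proof}[Proof of Theorem~\ref{thm:compl}(c)]
Let $K_j$, $R_j$, $\operatorname{Ric}_j$ be the curvatures of $g_j$.

\emph{Step 1: $\liminf_j\max K_j\ge1$.} Although $R_j$ need not converge pointwise, it converges weakly. Take a chart $y^1,\dots,y^n$ and a smooth function $\varphi\ge0$, $\varphi\not\equiv0$, with compact support in it. For any metric $g$ with Christoffel symbols $\Gamma$,
\[
R(\partial_1,\partial_2,\partial_2,\partial_1)=g_{1l}\big(\partial_1\Gamma^l_{22}-\partial_2\Gamma^l_{12}+\Gamma^p_{22}\Gamma^l_{1p}-\Gamma^p_{12}\Gamma^l_{2p}\big).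
\]
Multiply by $\varphi$ and integrate the first two terms by parts:
\[
\int\varphi\,R(\partial_1,\partial_2,\partial_2,\partial_1)\,dy=\int\Big(-\partial_1(\varphi g_{1l})\Gamma^l_{22}+\partial_2(\varphi g_{1l})\Gamma^l_{12}+\varphi g_{1l}\big(\Gamma^p_{22}\Gamma^l_{1p}-\Gamma^p_{12}\Gamma^l_{2p}\big)\Big)dy .
\]
The right side contains only $g$ and its first derivatives, so it is continuous under $C^1$ convergence. Hence $\int\varphi R_j(\partial_1,\partial_2,\partial_2,\partial_1)\,dy\to J:=\int\varphi|\partial_1\wedge\partial_2|_{g_0}^2\,dy>0$. If $\max K_j\le1-c$ along a subsequence, with $c>0$, the left side is at most $(1-c)\int\varphi|\partial_1\wedge\partial_2|^2_{g_j}\,dy\to(1-c)J$, a contradiction. By pinching, $\min K_j\ge\delta\max K_j\ge\delta(1-o(1))$.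

\emph{Step 2: the test fields.} Now let $V_a$ be the $g_j$-gradient of $x_a$, and take norms in $g_j$. In coordinates $\operatorname{Hess}_{g_j}x_a=\partial^2x_a-\Gamma_j\,\partial x_a$, which tends uniformly to $-x_ag_0$ by \eqref{eq:hess}. Thus $\nabla_XV_a=-x_aX+o(1)|X|$ and $\sum_a|\nabla_XV_a|^2\le(1+o(1))|X|^2$. The tensor $T=\sum_aV_a\otimes V_a$ is $g_0$ with both indices raised by $g_j$, so $T-(1-o(1))g_j^{-1}$ is nonnegative. The symmetric form $R_j(\cdot,X,X,\cdot)$ is nonnegative because $K_j>0$, and the contraction of two nonnegative forms is nonnegative. Therefore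
\[
\sum_aR_j(V_a,X,X,V_a)\ge(1-o(1))\operatorname{Ric}_j(X,X)\ge(1-o(1))(n-1)\delta\,|X|^2 .
\]
For a harmonic map $f:M\to(S^n,g_j)$ we obtain
\[
\sum_aI_f(V_a\circ f)\le\big(1-(n-1)\delta+o(1)\big)\int_M|df|^2\,dv_h ,
\]
where $o(1)$ depends on $j$ only, not on $M$ or $f$. Since $(n-1)\delta>1$, the factor is negative for large $j$. If $f$ is stable, then $df=0$, and $f$ is constant because $M$ is connected.
\end{proof}

For $n=3$ the argument needs $\delta>\frac12$ and leaves the range $[\frac14,\frac12)$ free. It also tells us what to look for there. The metric must have curvature below $\frac12$ somewhere, although by Step 1 its curvature tends weakly to that of $g_0$; so low curvature in one place must be paid for by curvature above $1$ nearby. To keep the pinching close to $\frac12$, the excess must be small, so the region of low curvature must be thin compared with the region that compensates it. Finally, the energy of the map must sit almost entirely in the thin region.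

\subsection{Closed geodesics}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $N$ be as in the conjecture, $\dim M=1$, and let $f:M\to N$ be harmonic and nonconstant. Then $M$ is a circle, and \eqref{eq:first} says that $f$ is a closed geodesic, possibly multiply covered, traversed at constant speed $c>0$ with respect to the arclength of $M$. Let $\ell$ be its total length and $\gamma:[0,\ell]\to N$ its parametrization by arclength $t$. Changing variables in \eqref{eq:second} gives
\[
I_f(V)=c\int_0^\ell\big(|\nabla_tV|^2-R(V,\gamma',\gamma',V)\big)\,dt .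
\]
Klingenberg's theorem states that a compact simply connected manifold with $\frac14<K\le1$ has injectivity radius at least $\pi$. The exponential map at $\gamma(0)$ sends $\frac\ell2\gamma'(0)$ and $-\frac\ell2\gamma'(0)$ to the same point, so the injectivity radius is at most $\ell/2$, and $\ell\ge2\pi$.

Let $P$ be a parallel unit normal field along $\gamma$. It need not close up at $t=\ell$, so we multiply it by a function $u$ that vanishes at both ends. For $u\in C_c^\infty(0,\ell)$ the field $uP$ is a smooth section on the circle, and $I_f(uP)\le c\int_0^\ell(u'^2-\min K\,u^2)\,dt$. For $u_0(t)=\sin(\pi t/\ell)$ the last integral equals $\frac\ell2\big(\frac{\pi^2}{\ell^2}-\min K\big)$, which is negative because $\pi^2/\ell^2\le\frac14<\min K$. As $u_0$ vanishes at $0$ and $\ell$, it is an $H^1$-limit of functions in $C^\infty_c(0,\ell)$, and for $u$ close to $u_0$ we get $I_f(uP)<0$. So $f$ is unstable.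
\end{proof}

\section{Identity maps and divergence-free tensors}\label{sec:tensors}

The domain metric enters \eqref{eq:first} and \eqref{eq:second} only through the density $h^{ij}dv_h$. In dimension three this density can be prescribed freely, and for the identity map the harmonic map equation becomes a linear equation for it. For a symmetric tensor $A=A^{ij}\partial_i\otimes\partial_j$ let $\operatorname{div}_gA$ be the vector field $\nabla_iA^{ij}\partial_j$.

\begin{lemma}\label{lem:tensor}
Let $g$ be a metric on $S^3$ and $A$ a smooth, symmetric, positive definite tensor with $\operatorname{div}_gA=0$. Then there is a smooth metric $h$ on $S^3$ such that $\mathrm{id}:(S^3,h)\to(S^3,g)$ is harmonic with Jacobi form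
\[
Q(V)=\int_{S^3}A^{ij}\big(\langle\nabla_iV,\nabla_jV\rangle-R(V,\partial_i,\partial_j,V)\big)\,dv_g ,
\]
where $\langle\cdot,\cdot\rangle$, $\nabla$ and $R$ belong to $g$.
\end{lemma}

\begin{proof}
Let $\lambda=\det(A^{ik}g_{kj})=\det(A^{ij})\det(g_{ij})$. This is the determinant of an endomorphism of the tangent space, hence a smooth positive function on $S^3$. Put $h_{ij}=\lambda(A^{-1})_{ij}$. Then $h^{ij}=\lambda^{-1}A^{ij}$ and $\det(h_{ij})=\lambda^3/\det(A^{ij})=\lambda^2\det(g_{ij})$, so $dv_h=\lambda\,dv_g$ and $h^{ij}dv_h=A^{ij}dv_g$. For the identity map, the first variation \eqref{eq:first} is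
\[
\int A^{ij}\langle\nabla_iV,\partial_j\rangle\,dv_g=-\int\langle V,\operatorname{div}_gA\rangle\,dv_g=0 ,
\]
by the divergence theorem for the field $A^{ij}\langle V,\partial_j\rangle\partial_i$, and \eqref{eq:second} becomes $Q$.
\end{proof}

In dimension two this freedom is absent: there $h^{ij}dv_h=A^{ij}dv_g$ forces $\det(A^{ij})\det(g_{ij})=1$.

It remains to find $g$ and $A$ with $Q>0$. We want $A$ to be concentrated on a thin set, and the constraint $\operatorname{div}_gA=0$ dictates the shape of this set. For a function $\alpha$ and a vector field $X$,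
\begin{equation}\label{eq:divrank}
\operatorname{div}(\alpha X\otimes X)=(X\alpha+\alpha\operatorname{div}X)X+\alpha\nabla_XX .
\end{equation}
If $X$ is a unit field, then $\nabla_XX\perp X$, so $\alpha X\otimes X$ can be divergence-free only if $\nabla_XX=0$ where $\alpha\ne0$. The simplest divergence-free tensors are thus carried by bundles of geodesics, and near $g_0$ the natural thin sets are tubes around great circles. Such a tensor has a second advantage: in $Q$ it sees only the curvature $R(V,X,X,V)$ of planes that contain $X$, so only these curvatures have to be lowered.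

\section{The limit problem on the round three-sphere}\label{sec:limit}

In this section all geometric objects belong to $g_0$. Regard $S^3$ as the unit sphere of the quaternions $\mathbb H$, write $q=x_0+x_1\mathbf i+x_2\mathbf j+x_3\mathbf k$, and let $e_1,e_2,e_3=\mathbf i,\mathbf j,\mathbf k$. Left and right multiplication by unit quaternions are isometries, and tangent vectors at $q$ have the form $q\xi$ with $\xi$ imaginary. The fields $E_a(q)=qe_a$ form a global orthonormal frame. The integral curves of $E_a$ are the great circles $t\mapsto qe^{te_a}=q\cos t+qe_a\sin t$, which we call \emph{$a$-circles}. The derivative $\nabla_{q\xi}E_b$ is the tangential part of $q\xi e_b$. Hence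
\begin{equation}\label{eq:frame}
|\nabla_XE_b|\le|X|,\qquad \nabla_{E_a}E_a=0,\qquad \nabla_{E_1}E_2=E_3,\qquad\nabla_{E_1}E_3=-E_2 ,
\end{equation}
and cyclically; in particular $\operatorname{div}E_a=0$. By \eqref{eq:divrank}, $wE_a\otimes E_a$ is divergence-free whenever $w$ is constant along $a$-circles.

Fix $k>0$. Imagine a metric that has nearly the connection and the volume form of $g_0$, but in which planes containing $E_a$ have curvature $k$ in thin tubes around many $a$-circles. Let $A\approx wE_a\otimes E_a$, where $w$ is supported in the tubes and has local averages close to $1$. For a fixed smooth field $V$, the form $Q$ of Lemma~\ref{lem:tensor} is then close to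
\[
q_a(V)=\int_{S^3}\Big(|\nabla_{E_a}V|^2-k\big(|V|^2-\langle V,E_a\rangle^2\big)\Big)\,dv_0 .
\]

\begin{example}[one family of circles is not enough]\label{ex:one}
The form $q_1$ is an integral of index forms of closed geodesics, and it is unstable for the same reason as they are: there are normal fields that are parallel along all $1$-circles. From $q\mathbf i=-x_1+x_0\mathbf i+x_3\mathbf j-x_2\mathbf k$ we read off $E_1x_0=-x_1$ and $E_1x_1=x_0$. For $V=x_0E_2-x_1E_3$, \eqref{eq:frame} gives
\[
\nabla_{E_1}V=-x_1E_2+x_0E_3-x_0E_3+x_1E_2=0 .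
\]
So $q_1(V)=-k\int(x_0^2+x_1^2)\,dv_0<0$ for every $k>0$.
\end{example}

The remedy is to use the three families together. Since $E_1,E_2,E_3$ is an orthonormal frame,
\begin{equation}\label{eq:limit}
q_1(V)+q_2(V)+q_3(V)=\int_{S^3}\big(|\nabla V|^2-2k|V|^2\big)\,dv_0 .
\end{equation}
For $k=1$ this is the Jacobi form of the identity of the round $S^3$. The next lemma shows that it is positive definite for $k<\frac12$. Let $H^1$ be the completion of the smooth vector fields (or functions) in the norm $\|V\|_{H^1}^2=\int(|\nabla V|^2+|V|^2)\,dv_0$.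

\begin{lemma}\label{lem:bochner}
For every vector field $V\in H^1$ on $(S^3,g_0)$ we have $\int|\nabla V|^2\,dv_0\ge\int|V|^2\,dv_0$.
\end{lemma}

\begin{proof}
By density we may take $V$ smooth. Let $\nabla V=\mathsf S+\mathsf T$ be the decomposition into symmetric and skew parts, so that $|\nabla V|^2=|\mathsf S|^2+|\mathsf T|^2$ and $\nabla_iV^j\nabla_jV^i=|\mathsf S|^2-|\mathsf T|^2$. The commutation formula $\nabla_i\nabla_jV^i=\nabla_j\operatorname{div}V+\operatorname{Ric}_{jl}V^l$, with $\operatorname{Ric}=2g_0$, and two integrations by parts give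
\[
\int\big(|\mathsf S|^2-|\mathsf T|^2\big)=-\int V^j\nabla_i\nabla_jV^i=\int\big((\operatorname{div}V)^2-2|V|^2\big).
\]
We use this identity once to eliminate $\mathsf S$ and once to eliminate $\mathsf T$:
\begin{align*}
\int|\nabla V|^2&=\int\big(2|\mathsf T|^2+(\operatorname{div}V)^2-2|V|^2\big)\ge\int\big((\operatorname{div}V)^2-2|V|^2\big),\\
\int|\nabla V|^2&=\int\big(2|\mathsf S|^2-(\operatorname{div}V)^2+2|V|^2\big)\ge\int\big(-\tfrac13(\operatorname{div}V)^2+2|V|^2\big),
\end{align*}
where $|\mathsf S|^2\ge\frac13(\operatorname{tr}\mathsf S)^2=\frac13(\operatorname{div}V)^2$. In $\frac14$ of the first inequality plus $\frac34$ of the second the divergence cancels, and the coefficient of $|V|^2$ is $-\frac12+\frac32=1$.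
\end{proof}

Equality holds for the gradient $V$ of $x_0$: by \eqref{eq:hess}, $|\nabla V|^2=3x_0^2$ and $|V|^2=1-x_0^2$, and the mean of $x_0^2$ over $S^3$ is $\frac14$. So \eqref{eq:limit} is positive definite exactly when $k<\frac12$, which matches the threshold of Theorem~\ref{thm:compl}(c).

Three things remain to be done. We must lower the curvature in one tube and find a divergence-free tensor for the new metric (Section~\ref{sec:tube}). We must place many tubes of all three families so that they do not meet (Section~\ref{sec:arrangement}). And we must prove positivity for all fields at once, including those adapted to the tubes, for which the approximation by \eqref{eq:limit} fails (Sections~\ref{sec:equi} and~\ref{sec:positivity}).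

\section{Lowering the curvature in one tube}\label{sec:tube}

Fix $\delta\in[\frac14,\frac12)$, then $k\in(\delta,\frac12)$, and then $\mu\in(0,\frac14]$ with $k/(1+\mu)>\delta$. The curvature will lie essentially in $[k,1+\mu]$. From now on $c,C$ denote positive constants that depend only on these numbers and on the functions $\psi,\chi$ fixed below, $O(\cdot)$ is understood with such constants, and norms without a subscript refer to $g_0$.

\subsection{Coordinates around an $a$-circle}

Let $\gamma=\{pe^{te_a}\}$ be an $a$-circle and fix $b\ne a$. The plane $\mathbb R+\mathbb Re_a$ and its product with $e_b$ are orthogonal complements in $\mathbb H$, so every $q\in S^3$ can be written as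
\begin{equation}\label{eq:coords}
q=p\big(\cos\rho\;e^{se_a}+\sin\rho\;e^{\phi e_a}e_b\big),\qquad 0\le\rho\le\tfrac\pi2,\quad s,\phi\in\mathbb R/2\pi\mathbb Z .
\end{equation}
Since $\max_t\langle q,pe^{te_a}\rangle=\cos\rho$, the coordinate $\rho$ is the distance to $\gamma$. The vectors $\partial_sq=p\cos\rho\,e_ae^{se_a}$, $\partial_\rho q$ and $\partial_\phi q=p\sin\rho\,e_ae^{\phi e_a}e_b$ are orthogonal with lengths $\cos\rho$, $1$, $\sin\rho$, so
\[
g_0=\cos^2\!\rho\,ds^2+d\rho^2+\sin^2\!\rho\,d\phi^2 .
\]
Multiplying \eqref{eq:coords} by $e_a$ on the right and using $e_be_a=-e_ae_b$, we find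
\begin{equation}\label{eq:Ea}
E_a=\partial_s-\partial_\phi .
\end{equation}
The fields $\partial_s,\partial_\phi$ are restrictions of linear fields, hence smooth on $S^3$, and $ds$ is smooth on $\{\rho<\frac\pi2\}$. The function $\sin^2\rho$ is a polynomial on $S^3$ and $\rho^2$ is an analytic function of $\sin^2\rho$ near $0$. Hence every even analytic function of $\rho$, such as $\rho^2$, $\cos\rho$ or $\rho/\sin\rho$, is smooth near $\gamma$.

\subsection{The metric}

We change only the length $F(\rho)$ of $\partial_s$. The curvature of the plane spanned by $\partial_s$ and $\partial_\rho$ is $-F''/F$, so we prescribe the change of $F''$. This change must have integral zero if $F'$ is to return to $-\sin\rho$ at the boundary of the tube; this is the compensation that we met after the proof of Theorem~\ref{thm:compl}(c).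

Let $\sigma=\mu/8$. There is a smooth function $\psi$ on $[0,1]$, vanishing near $1$, with
\[
-\mu\le\psi\le1-k,\qquad\psi=1-k\ \text{ on }[0,\sigma],\qquad\int_0^1\psi=0 .
\]
Indeed, take smooth $b_1,b_2:[0,1]\to[0,1]$ with $b_1=1$ on $[0,\sigma]$, $b_1=0$ on $[2\sigma,1]$, $b_2=1$ on $[\frac12,\frac34]$ and $\operatorname{supp}b_2\subset(\frac14,1)$, and put $\psi=(1-k)b_1-\lambda\mu b_2$ with $\lambda=(1-k)\int b_1\big/\big(\mu\int b_2\big)\le 8\sigma/\mu=1$. Define
\[
\bar\psi(t)=\frac1t\int_0^t\psi\ \in[-\mu,1-k],\qquad \Phi(t)=-\int_t^1t'\bar\psi(t')\,dt' .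
\]
Then $\Phi'=t\bar\psi$ and $\Phi''=\psi$. Because $\int_0^1\psi=0$, the function $\Phi$ vanishes near $1$, and $\Phi(t)=\Phi(0)+\frac{1-k}2t^2$ on $[0,\sigma]$. For small $\varepsilon>0$ define on the \emph{tube} $\{\rho\le\varepsilon\}$
\[
g=F^2ds^2+d\rho^2+\sin^2\!\rho\,d\phi^2,\qquad F(\rho)=\cos\rho+\varepsilon^2\Phi(\rho/\varepsilon),
\]
and let $\tau=F^{-1}\partial_s$ and $e_\phi=(\sin\rho)^{-1}\partial_\phi$. The scaling $\varepsilon^2\Phi(\rho/\varepsilon)$ changes $F$ by $O(\varepsilon^2)$, $F'$ by $O(\varepsilon)$, and $F''$ by the amount $\psi$, which is not small. We call $\{\rho\le\sigma\varepsilon\}$ the \emph{core} of the tube.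

\begin{lemma}\label{lem:metric}
For small $\varepsilon$, $g$ is a smooth metric on the tube that equals $g_0$ near $\rho=\varepsilon$, and:
\begin{itemize}
\item[(i)] $|g-g_0|\le C\varepsilon^2$, $\ |\nabla^0(g-g_0)|\le C\varepsilon$, $\ |\nabla^g-\nabla^0|\le C\varepsilon$, $\ dv_g=(1+O(\varepsilon^2))\,dv_0$;
\item[(ii)] $|\tau-E_a|\le C\varepsilon$;
\item[(iii)] $k-C\varepsilon^2\le K\le1+\mu+C\varepsilon^2$;
\item[(iv)] in the core, $R(V,\tau,\tau,V)=(k+O(\varepsilon^2))\big(g(V,V)-g(V,\tau)^2\big)$ for all $V$.
\end{itemize}
The constants do not depend on the circle $\gamma$.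
\end{lemma}

\begin{proof}
We have $g-g_0=u\,ds^2$ with $u=\varepsilon^2\Phi(\rho/\varepsilon)\big(2\cos\rho+\varepsilon^2\Phi(\rho/\varepsilon)\big)$. In the core $\Phi(\rho/\varepsilon)$ is a polynomial in $\rho^2$, so $u$ is smooth across $\gamma$, and $u=0$ near $\rho=\varepsilon$. Also $|u|\le C\varepsilon^2$ and $|du|\le C\varepsilon$, since $|d\rho|=1$. The form $ds$ and its covariant derivative are bounded on $\{\rho\le\frac1{10}\}$, with bounds independent of $\gamma$ because all great circles are congruent. This gives the first two estimates in (i). The third follows from the formula for the tensor $D=\nabla^g-\nabla^0$,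
\[
2g(D(X,Y),Z)=(\nabla^0_Xg)(Y,Z)+(\nabla^0_Yg)(X,Z)-(\nabla^0_Zg)(X,Y),
\]
and the fourth from $dv_g=(F/\cos\rho)\,dv_0$. By \eqref{eq:Ea}, $|\tau-E_a|\le|F^{-1}-1|\cos\rho+\sin\rho\le C\varepsilon$, which is (ii).

For the curvature we use the structure equations on $\rho>0$, with the $g$-orthonormal frame $(\tau,\partial_\rho,e_\phi)$ numbered $1,2,3$ and the coframe $\theta^1=F\,ds$, $\theta^2=d\rho$, $\theta^3=\sin\rho\,d\phi$. The connection forms $\omega^i_j=-\omega^j_i$ are determined by $d\theta^i=-\omega^i_j\wedge\theta^j$, and this is satisfied by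
\begin{equation}\label{eq:conn}
\omega^1_2=F'\,ds,\qquad\omega^3_2=\cos\rho\,d\phi,\qquad\omega^1_3=0 .
\end{equation}
The curvature forms $\Omega^i_j=d\omega^i_j+\omega^i_l\wedge\omega^l_j$ are
\[
\Omega^1_2=F''\,d\rho\wedge ds,\qquad\Omega^3_2=-\sin\rho\,d\rho\wedge d\phi,\qquad\Omega^1_3=\omega^1_2\wedge\omega^2_3=-F'\cos\rho\,ds\wedge d\phi .
\]
Thus $\Omega^i_j=K_{ij}\,\theta^i\wedge\theta^j$ with $K_{12}=-F''/F$, $K_{13}=-(F'/F)\cot\rho$, $K_{23}=1$. For vectors $X,Y$ with components $X^i,Y^i$ in the frame,
\begin{equation}\label{eq:diag}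
R(X,Y,Y,X)=\sum_{i,j}X^iY^j\,\Omega^i_j(X,Y)=\sum_{i<j}K_{ij}\,(X^iY^j-X^jY^i)^2 .
\end{equation}
Since $\sum_{i<j}(X^iY^j-X^jY^i)^2=|X\wedge Y|_g^2$, every sectional curvature is a convex combination of $K_{12},K_{13},K_{23}$. With $t=\rho/\varepsilon$ we have $F'=-\sin\rho+\bar\psi(t)\rho$ and $F''=-\cos\rho+\psi(t)$. As $F$, $\cos\rho$ and $\rho/\sin\rho$ are all $1+O(\varepsilon^2)$,
\[
K_{12}=\frac{\cos\rho-\psi}{F}=1-\psi+O(\varepsilon^2),\qquad K_{13}=\frac{\cos\rho}F\Big(1-\bar\psi\,\frac\rho{\sin\rho}\Big)=1-\bar\psi+O(\varepsilon^2).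
\]
Both $\psi$ and $\bar\psi$ take values in $[-\mu,1-k]$, which gives (iii). In the core $\psi=\bar\psi=1-k$, so $K_{12},K_{13}=k+O(\varepsilon^2)$, and \eqref{eq:diag} gives $R(V,\tau,\tau,V)=K_{12}(V^2)^2+K_{13}(V^3)^2$, which is (iv). On $\rho=0$, (iii) and (iv) follow by continuity.
\end{proof}

\subsection{The tensor}

The natural candidate $\alpha(\rho)\,\tau\otimes\tau$ is not divergence-free, because the $s$-curves with $\rho>0$ are not geodesics. From \eqref{eq:conn} and $\nabla e_j=\omega^i_j\otimes e_i$ for the frame vectors $e_j$,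
\begin{equation}\label{eq:acc}
\nabla_\tau\tau=-\frac{F'}F\,\partial_\rho,\qquad\nabla_{e_\phi}e_\phi=-\cot\rho\,\partial_\rho,\qquad\operatorname{div}\tau=\omega^2_1(\partial_\rho)=0,\qquad\operatorname{div}e_\phi=\omega^2_3(\partial_\rho)=0 .
\end{equation}
In the core the first acceleration is small and points outward, while the second is large and points inward. A small positive multiple of $e_\phi\otimes e_\phi$ therefore cancels the error.

Fix a smooth function $\chi:[0,\infty)\to[0,1]$ that equals $1$ near $0$ and has support in $[0,\sigma)$. Let $\alpha$ be a nonnegative constant multiple of $\chi(\rho/\varepsilon)$, and put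
\begin{equation}\label{eq:B}
B=\alpha\,\big(\tau\otimes\tau+\zeta\,e_\phi\otimes e_\phi\big),\qquad\zeta=-\tan\rho\,\frac{F'}F .
\end{equation}

\begin{lemma}\label{lem:B}
For small $\varepsilon$, $B$ is a smooth, symmetric, nonnegative tensor supported in the core, with $\operatorname{div}_gB=0$. Moreover $|B-\alpha E_a\otimes E_a|\le C\varepsilon\alpha$ and, for all $V$,
\begin{equation}\label{eq:BR}
B^{ij}R(V,\partial_i,\partial_j,V)=\alpha\Big(k\big(|V|^2-\langle V,E_a\rangle^2\big)+O(\varepsilon)|V|^2\Big),
\end{equation}
with $|V|$ and $\langle V,E_a\rangle$ taken in $g_0$.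
\end{lemma}

\begin{proof}
In the core $-F'=\sin\rho-(1-k)\rho$. Since $k>\frac14$ and $\sin\rho\ge\frac34\rho$ for $\rho\le1$, we have $0\le-F'\le\rho$. Hence $0\le\zeta\le C\varepsilon^2$ and $B\ge0$. The function $\alpha$ is constant near $\gamma$, the field $\tau$ is smooth, and
\[
\zeta\,e_\phi\otimes e_\phi=\frac{1-(1-k)\rho/\sin\rho}{F\cos\rho}\;\partial_\phi\otimes\partial_\phi
\]
has an even analytic function of $\rho$ as coefficient. So $B$ is smooth. As $\alpha$ and $\zeta$ depend only on $\rho$, \eqref{eq:divrank} and \eqref{eq:acc} give $\operatorname{div}_gB=-\alpha\big(F'/F+\zeta\cot\rho\big)\partial_\rho=0$ for $\rho>0$, and on $\gamma$ by continuity. The bound on $B-\alpha E_a\otimes E_a$ follows from Lemma~\ref{lem:metric}(ii) and $\zeta\le C\varepsilon^2$. The left side of \eqref{eq:BR} is $\alpha\big(R(V,\tau,\tau,V)+\zeta R(V,e_\phi,e_\phi,V)\big)$. The second term is $O(\varepsilon^2)|V|^2$ by Lemma~\ref{lem:metric}(iii). The first is given by Lemma~\ref{lem:metric}(iv), where $g(V,V)-g(V,\tau)^2=|V|^2-\langle V,E_a\rangle^2+O(\varepsilon)|V|^2$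 by (i) and (ii).
\end{proof}

\section{Many disjoint tubes}\label{sec:arrangement}

\subsection{The Hopf projections}

To distribute $a$-circles evenly we parametrize them by a surface. Let $\Sigma$ be the sphere of radius $\frac12$ in the imaginary quaternions, with area element $dA$, and let
\[
\pi_a:S^3\to\Sigma,\qquad\pi_a(q)=\tfrac12\,qe_a\bar q .
\]
In polar coordinates $(r,\vartheta)$ around a point of $\Sigma$ we have $dA=\frac12\sin(2r)\,dr\,d\vartheta$. A disc $B(y,r)\subset\Sigma$ has area $\pi\sin^2r$, and it is geodesically convex if $r<\frac\pi4$.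

\begin{lemma}\label{lem:hopf}
\begin{itemize}
\item[(i)] $\operatorname{dist}_\Sigma(\pi_a(q),\pi_a(p))$ is the distance from $q$ to the $a$-circle through $p$. In particular the fibers of $\pi_a$ are the $a$-circles.
\item[(ii)] $\pi_a$ is a Riemannian submersion onto $\Sigma$: $d\pi_a$ kills $E_a$ and maps $E_a^\perp$ isometrically onto the tangent plane of $\Sigma$.
\item[(iii)] For $b\ne a$, $\pi_a$ maps each $b$-circle onto a great circle of $\Sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $q=pq_0$ as in \eqref{eq:coords}, with $q_0=u+ve_b$, $u=\cos\rho\,e^{se_a}$, $v=\sin\rho\,e^{\phi e_a}$. Since multiplications by unit quaternions are orthogonal,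
\[
\langle qe_a\bar q,pe_a\bar p\rangle=\langle q_0e_a,e_aq_0\rangle=\langle e_au-e_ave_b,\;e_au+e_ave_b\rangle=|u|^2-|v|^2=\cos2\rho .
\]
So $\pi_a(q)$ and $\pi_a(p)$ make the angle $2\rho$, and their distance on a sphere of radius $\frac12$ is $\rho$.

(ii) Differentiating $\pi_a(qe^{t\xi})$ gives $d\pi_a(q\xi)=\frac12q(\xi e_a-e_a\xi)\bar q$. This is $0$ for $\xi=e_a$ and equals $q\xi e_a\bar q$, of length $|\xi|$, for imaginary $\xi\perp e_a$. The image of $\pi_a$ is open and compact, hence all of $\Sigma$.

(iii) From $e_ae_b=-e_be_a$ we get $\pi_a(qe^{te_b})=\frac12qe^{2te_b}e_a\bar q=\frac12q(\cos2t\,e_a+\sin2t\,e_be_a)\bar q$.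
\end{proof}

\subsection{Choice of the circles}

Let $d>0$ be small; it will be the spacing between neighboring circles of one family. The radius of the tubes is
\[
\varepsilon=d^{7/2}.
\]
Let $y_1,\dots,y_L$ be a maximal subset of $\Sigma$ with pairwise distances at least $d$, and let $D_l=B(y_l,d)$. By maximality the $D_l$ cover $\Sigma$. The discs $B(y_l,d/2)$ are disjoint, so $L\le1/\sin^2(d/2)\le Cd^{-2}$. If $y\in D_l$, then $B(y_l,d/2)\subset B(y,3d/2)$, so each $y$ lies in at most $\sin^2(3d/2)/\sin^2(d/2)\le9$ of the $D_l$. The cells $C_l=D_l\setminus(D_1\cup\dots\cup D_{l-1})$ form a Borel partition of $\Sigma$; let $|C_l|$ be the area of $C_l$.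

We want one $a$-circle for each $a$ and each cell. Circles of one family keep a constant distance from each other, but circles of different families may meet, and they must be moved apart.

\begin{lemma}\label{lem:disjoint}
For small $d$ there are points $z_{a,l}\in B(y_l,d/4)$, $a=1,2,3$, $l=1,\dots,L$, such that the circles $\gamma_{a,l}=\pi_a^{-1}(z_{a,l})$ have pairwise distances at least $3\varepsilon$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:hopf}(i), $\operatorname{dist}(\gamma_{a,l},\gamma_{a,l'})=\operatorname{dist}_\Sigma(z_{a,l},z_{a,l'})\ge d/2\ge3\varepsilon$ for $l\ne l'$, whatever the choice. We choose the points one after the other, in any order. When $z_{a,l}$ is to be chosen, let $\gamma'$ be a circle of another family that has been chosen before. By Lemma~\ref{lem:hopf}(i) and (iii), $\operatorname{dist}(\pi_a^{-1}(z),\gamma')=\operatorname{dist}_\Sigma(z,\Gamma)$ with the great circle $\Gamma=\pi_a(\gamma')$. So $\gamma'$ forbids the strip $\{\operatorname{dist}_\Sigma(\cdot,\Gamma)<3\varepsilon\}$. For a point of the strip in $B(y_l,d/4)$,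 the nearest point of $\Gamma$ lies in the convex disc $B(y_l,d/2)$, which meets $\Gamma$ in an arc of length at most $d$. In terms of the arclength $t$ along $\Gamma$ and the signed distance $u$ from $\Gamma$ we have $dA=\cos(2u)\,dt\,du$, so the forbidden area in $B(y_l,d/4)$ is at most $6\varepsilon d$. There are at most $2L$ such circles $\gamma'$, and the total forbidden area is at most $12L\varepsilon d\le Cd^{5/2}$. For small $d$ this is less than $\pi\sin^2(d/4)\ge cd^2$, the area of $B(y_l,d/4)$.
\end{proof}

\subsection{The metric $g_d$ and the tensor $A_d$}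

Let $\rho_{a,l}=\operatorname{dist}(\cdot,\gamma_{a,l})=\operatorname{dist}_\Sigma(\pi_a(\cdot),z_{a,l})$. The tubes $\{\rho_{a,l}\le\varepsilon\}$ are disjoint. Let $g_d$ be the metric of Lemma~\ref{lem:metric} in each tube and $g_0$ elsewhere, and let $\langle\cdot,\cdot\rangle_d$, $\nabla^d$, $R_d$, $dv_d$ belong to $g_d$. The estimates (i) and (iii) of Lemma~\ref{lem:metric} hold on all of $S^3$.

The tube around $\gamma_{a,l}$ is to carry the mass of the whole region $\pi_a^{-1}(C_l)$. Let $\chi_{a,l}=\chi(\operatorname{dist}_\Sigma(\cdot,z_{a,l})/\varepsilon)$, a function on $\Sigma$ supported in $B(z_{a,l},\varepsilon)\subset D_l$, and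
\[
\beta=\int_\Sigma\chi_{a,l}\,dA=\pi\int_0^\varepsilon\chi(r/\varepsilon)\sin(2r)\,dr\ \ge\ c\,\varepsilon^2 ,
\]
which does not depend on $a,l$. Put
\[
\nu_a=\sum_l\frac{|C_l|}\beta\,\chi_{a,l},\qquad w_a=\nu_a\circ\pi_a=\sum_l\frac{|C_l|}{\beta}\,\chi(\rho_{a,l}/\varepsilon).
\]
Let $B_d$ be the tensor \eqref{eq:B} with $\alpha=|C_l|\beta^{-1}\chi(\rho_{a,l}/\varepsilon)$ in the tube around $\gamma_{a,l}$, and $0$ outside the tubes. By Lemma~\ref{lem:B}, $B_d$ is smooth and nonnegative, $\operatorname{div}_{g_d}B_d=0$, and
\begin{align}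
\Big|B_d-\sum_aw_aE_a\otimes E_a\Big|&\le C\varepsilon\sum_aw_a,\label{eq:Bd}\\
B_d^{ij}R_d(V,\partial_i,\partial_j,V)&=\sum_aw_a\Big(k\big(|V|^2-\langle V,E_a\rangle^2\big)+O(\varepsilon)|V|^2\Big).\label{eq:BdR}
\end{align}
The tensor $B_d$ vanishes outside the cores, so we add a small multiple of the inverse metric, which is parallel:
\[
A_d=\eta\,g_d^{-1}+B_d,\qquad\eta=\frac{1-2k}4>0 .
\]
Then $A_d$ is smooth, positive definite and divergence-free for $g_d$. Lemma~\ref{lem:tensor} provides a metric $h_d$ such that $\mathrm{id}:(S^3,h_d)\to(S^3,g_d)$ is harmonic, with Jacobi form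
\begin{equation}\label{eq:Qd}
Q_d(V)=\eta\int\big(|\nabla^dV|_d^2-\operatorname{Ric}_d(V,V)\big)dv_d+\mathcal D_d(V)-\int B_d^{ij}R_d(V,\partial_i,\partial_j,V)\,dv_d ,
\end{equation}
where $\mathcal D_d(V)=\int B_d^{ij}\langle\nabla^d_iV,\nabla^d_jV\rangle_d\,dv_d\ge0$.

\begin{example}[the term $\eta g_d^{-1}$ couples the tubes]\label{ex:eta}
The part of $Q_d$ that comes from $B_d$ is not positive. Consider a tube with $|C_l|>0$ and coordinates \eqref{eq:coords}, and let $P$ be the $g_0$-gradient of the linear function $x=\langle q,pe_b\rangle=\sin\rho\cos\phi$. In the tube $|x|\le\varepsilon$, so $|P|^2=1-x^2=1+O(\varepsilon^2)$, $\langle P,E_a\rangle=-\partial_\phi x=O(\varepsilon)$, and $|\nabla^dP|\le C\varepsilon$ by \eqref{eq:hess} and Lemma~\ref{lem:metric}(i). If $V$ equals $P$ on this tube and $0$ on all the others, the last two terms of \eqref{eq:Qd} add up to $\int\alpha\,(-k+O(\varepsilon))\,dv_d<0$. Only the term $\eta\int|\nabla^dV|_d^2$ penalizes a field that takes unrelated values on neighboring tubes. The next section shows that this penalty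 is strong enough.
\end{example}

\section{Equidistribution of the tubes}\label{sec:equi}

We need to replace $w_a$ by $1$ in integrals such as $\int w_a|V|^2$, with an error that is small relative to $\|V\|_{H^1}^2$, uniformly in $V$. This is not automatic: $w_a$ has total mass $\operatorname{vol}(S^3)$, as we shall see, on a set of volume at most $CL\varepsilon^2\le Cd^5$. The following lemma bounds the error by the gradient of the integrand against a weight that is small in $L^3$. The exponent $3$ is the one that H\"older's inequality requires for the product of $V\in L^6$ and $\nabla V\in L^2$.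

\begin{lemma}\label{lem:equi}
There are functions $G_d\ge0$ on $S^3$ with $\|G_d\|_{L^3}\to0$ as $d\to0$ such that for all $f\in C^1(S^3)$ and $a=1,2,3$
\[
\Big|\int f\,w_a\,dv_0-\int f\,dv_0\Big|\le\int G_d\,|\nabla f|\,dv_0 .
\]
\end{lemma}

\begin{proof}
Fix $a$, write $\chi_l,z_l$ for $\chi_{a,l},z_{a,l}$, and let $\operatorname{dist}=\operatorname{dist}_\Sigma$.

\emph{Reduction to $\Sigma$.} Let $\bar f(z)$ be the integral of $f$ over the fiber $\pi_a^{-1}(z)$, that is, $\bar f(\pi_a(q))=\int_0^{2\pi}f(qe^{te_a})\,dt$. Since $\pi_a$ is a Riemannian submersion, $\bar f\in C^1(\Sigma)$, and $\int_{S^3}f\,(\nu\circ\pi_a)\,dv_0=\int_\Sigma\bar f\,\nu\,dA$ for bounded Borel $\nu$. Differentiate the formula for $\bar f\circ\pi_a$ along a unit vector $X\perp E_a$ at $q$. The vector $Xe^{te_a}$ is a unit vector at $qe^{te_a}$, and $d\pi_a(X)$ runs through all unit vectors at $\pi_a(q)$. Hence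
\begin{equation}\label{eq:gradbar}
|\nabla\bar f|\le\overline{|\nabla f|}\quad\text{on }\Sigma .
\end{equation}

\emph{Comparison in each cell.} We have $\int_\Sigma\bar f\nu_a=\sum_l\beta^{-1}\int\chi_l(p')\int_{C_l}\bar f(p')\,dp\,dp'$ because $|C_l|=\int_{C_l}dp$, and $\int_\Sigma\bar f=\sum_l\beta^{-1}\int\chi_l(p')\int_{C_l}\bar f(p)\,dp\,dp'$ because $\beta=\int\chi_l$. Since $C_l\subset D_l$,
\begin{equation}\label{eq:cell}
\Big|\int_\Sigma\bar f\,(\nu_a-1)\,dA\Big|\le\sum_l\beta^{-1}\int\chi_l(p')\int_{D_l}|\bar f(p)-\bar f(p')|\,dp\,dp' .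
\end{equation}

\emph{The inner integral.} Let $p'\in D_l$, and take polar coordinates $(r,\vartheta)$ at $p'$. As $D_l$ is convex, it is the set $\{r<r_0(\vartheta)\}$ with $r_0\le2d\le\frac\pi4$. For $r\le\frac\pi4$ we have $\frac{2}{\pi}r\le\frac12\sin2r\le r$. Integrating $|\nabla\bar f|$ along rays from $p'$,
\begin{align*}
\int_{D_l}|\bar f(p)-\bar f(p')|\,dp&\le\int_0^{2\pi}\!\!\int_0^{r_0(\vartheta)}r\int_0^r|\nabla\bar f|(t,\vartheta)\,dt\,dr\,d\vartheta\\
&\le2d^2\int_0^{2\pi}\!\!\int_0^{r_0(\vartheta)}|\nabla\bar f|(t,\vartheta)\,dt\,d\vartheta\le\pi d^2\int_{D_l}\frac{|\nabla\bar f|(y)}{\operatorname{dist}(y,p')}\,dy .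
\end{align*}

\emph{Averaging the kernel.} We claim that for all $y\in\Sigma$
\[
\beta^{-1}\int\frac{\chi_l(p')}{\operatorname{dist}(y,p')}\,dp'\le\frac C{\max(\operatorname{dist}(y,z_l),\varepsilon)} .
\]
If $\operatorname{dist}(y,z_l)\ge2\varepsilon$, then $\operatorname{dist}(y,p')\ge\frac12\operatorname{dist}(y,z_l)$ on the support of $\chi_l$, and $\beta^{-1}\int\chi_l=1$. Otherwise the support lies in $B(y,3\varepsilon)$, the left side is at most $C\varepsilon^{-2}\int_{B(y,3\varepsilon)}\operatorname{dist}(y,p')^{-1}dp'\le C\varepsilon^{-2}\cdot6\pi\varepsilon$, and the maximum on the right is at most $2\varepsilon$. Inserting the last two estimates in \eqref{eq:cell} and using \eqref{eq:gradbar}, we get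
\[
\Big|\int_{S^3}f(w_a-1)\,dv_0\Big|\le\int_\Sigma H_a|\nabla\bar f|\,dA\le\int_{S^3}(H_a\circ\pi_a)|\nabla f|\,dv_0,\qquad H_a=Cd^2\sum_l\frac{1_{D_l}}{\max(\operatorname{dist}(\cdot,z_l),\varepsilon)} .
\]

\emph{The norm.} At each point at most nine terms of $H_a$ are nonzero, so the cube of the sum is at most $81$ times the sum of the cubes. In polar coordinates at $z_l$,
\[
\int_\Sigma\max(\operatorname{dist}(y,z_l),\varepsilon)^{-3}\,dy\le2\pi\Big(\int_0^\varepsilon\varepsilon^{-3}r\,dr+\int_\varepsilon^\infty r^{-2}\,dr\Big)=\frac{3\pi}\varepsilon .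
\]
Hence $\int_\Sigma H_a^3\,dA\le Cd^6L\varepsilon^{-1}\le Cd^4\varepsilon^{-1}=Cd^{1/2}$. Put $G_d=\sum_aH_a\circ\pi_a$, and note that $\int_{S^3}(H_a\circ\pi_a)^3\,dv_0=2\pi\int_\Sigma H_a^3\,dA$.
\end{proof}

The two conditions on $\varepsilon$ are now visible. Lemma~\ref{lem:disjoint} needs $\varepsilon/d^3$ small, so that the tubes can avoid each other; the proof of Lemma~\ref{lem:equi} needs $d^4/\varepsilon\to0$, so that they are thick enough to be coupled by the $H^1$-norm. The choice $\varepsilon=d^{7/2}$ satisfies both.

From now on $o(1)$ denotes a quantity that tends to $0$ as $d\to0$ and does not depend on the functions or fields involved.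

\begin{corollary}\label{cor:equi}
We have $\int w_a\,dv_0=\operatorname{vol}(S^3)$. For $C^1$ functions $u,v$ and $C^1$ vector fields $V,W$,
\begin{align}
\Big|\int(w_a-1)\,uv\,dv_0\Big|&\le o(1)\,\|u\|_{H^1}\|v\|_{H^1},\label{eq:uv}\\
\Big|\int(w_a-1)\langle V,W\rangle\,dv_0\Big|&\le o(1)\,\|V\|_{H^1}\|W\|_{H^1},\label{eq:VW}\\
\Big|\int(w_a-1)\langle V,E_a\rangle^2\,dv_0\Big|&\le o(1)\,\|V\|_{H^1}^2 .\label{eq:VE}
\end{align}
In particular $\int w_a|V|^2\,dv_0\le C\|V\|_{H^1}^2$.
\end{corollary}

\begin{proof}
The first statement is Lemma~\ref{lem:equi} for $f=1$. For $f=uv$ we have $|\nabla f|\le|u||\nabla v|+|v||\nabla u|$. H\"older's inequality with exponents $3,6,2$ and the Sobolev inequality $\|u\|_{L^6}\le C\|u\|_{H^1}$ on the compact three-manifold $S^3$ give $\int G_d|u||\nabla v|\le C\|G_d\|_{L^3}\|u\|_{H^1}\|v\|_{H^1}$, and the same bound with $u,v$ interchanged. This is \eqref{eq:uv}. The components $V^b=\langle V,E_b\rangle$ satisfy $|\nabla V^b|\le|\nabla V|+|V|$ by \eqref{eq:frame}, so $\|V^b\|_{H^1}\le2\|V\|_{H^1}$. Applying \eqref{eq:uv} to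 the products $V^bW^b$, $b=1,2,3$, and $V^aV^a$ gives \eqref{eq:VW} and \eqref{eq:VE}.
\end{proof}

\section{Positivity of the Jacobi form}\label{sec:positivity}

The first and third terms of \eqref{eq:Qd} can now be estimated uniformly in $V$.

\begin{lemma}\label{lem:lower}
For all smooth vector fields $V$,
\[
Q_d(V)\ge\eta\int|\nabla V|^2\,dv_0+\mathcal D_d(V)-(2k+3\eta)\int|V|^2\,dv_0-o(1)\|V\|_{H^1}^2 .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:metric}(iii) and $\mu\le\frac14$, we have $\operatorname{Ric}_d(V,V)\le2(1+\mu+C\varepsilon^2)|V|_d^2\le3|V|_d^2$ for small $d$. By Lemma~\ref{lem:metric}(i), $\nabla^dV=\nabla V+O(\varepsilon)|V|$, and the norms and volume forms of $g_d$ and $g_0$ differ by factors $1+O(\varepsilon^2)$. Hence $|\nabla^dV|_d^2\ge|\nabla V|^2-C\varepsilon(|\nabla V|^2+|V|^2)$, and the first term of \eqref{eq:Qd} is at least $\eta\int|\nabla V|^2-3\eta\int|V|^2-C\varepsilon\|V\|_{H^1}^2$. For the third term, \eqref{eq:BdR} and Corollary~\ref{cor:equi} give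
\begin{align*}
\int B_d^{ij}R_d(V,\partial_i,\partial_j,V)\,dv_d&=k\sum_a\int w_a\big(|V|^2-\langle V,E_a\rangle^2\big)dv_0+O(\varepsilon)\sum_a\int w_a|V|^2\,dv_0\\
&=k\sum_a\int\big(|V|^2-\langle V,E_a\rangle^2\big)dv_0+o(1)\|V\|_{H^1}^2 ,
\end{align*}
and $\sum_a(|V|^2-\langle V,E_a\rangle^2)=3|V|^2-|V|^2=2|V|^2$.
\end{proof}

The term $\mathcal D_d(V)$ is different. It should play the part of $\int|\nabla V|^2$ in \eqref{eq:limit}, but it measures $\nabla V$ only on the cores, and an $L^2$-bound on $\nabla V$ says nothing about the behavior of $\nabla V$ on so small a set; in Example~\ref{ex:eta} the field is almost parallel on every tube. What does hold is a lower bound along weakly convergent sequences. A nonnegative quadratic form lies above its tangent planes, which are linear in $\nabla V$, and since $B_d$ is divergence-free the derivative can be moved from $V$ to a fixed smooth tensor. After that only values of $V$ appear, and Corollary~\ref{cor:equi} applies.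

\begin{lemma}\label{lem:liminf}
Let $d_n\to0$, and let $V_n$ be smooth vector fields that converge weakly in $H^1$ to $V$. Then $\liminf_n\mathcal D_{d_n}(V_n)\ge\int|\nabla V|^2\,dv_0$.
\end{lemma}

\begin{proof}
We write $n$ for $d_n$ in subscripts and superscripts. The norms $\|V_n\|_{H^1}$ are bounded. Let $\Psi$ be a smooth section of $T^*S^3\otimes TS^3$ and $\Psi_j=\Psi(\partial_j)$. Since $B_n\ge0$, we have $B_n^{ij}\langle\nabla^n_iV_n-\Psi_i,\nabla^n_jV_n-\Psi_j\rangle_n\ge0$, and therefore
\[
\mathcal D_n(V_n)\ge2\int B_n^{ij}\langle\nabla^n_iV_n,\Psi_j\rangle_n\,dv_n-\int B_n^{ij}\langle\Psi_i,\Psi_j\rangle_n\,dv_n .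
\]
The vector field $B_n^{ij}\langle V_n,\Psi_j\rangle_n\,\partial_i$ has $g_n$-divergence $B_n^{ij}\langle\nabla^n_iV_n,\Psi_j\rangle_n+\langle V_n,B_n^{ij}(\nabla^n_i\Psi)_j\rangle_n$, because $\operatorname{div}_{g_n}B_n=0$. So
\begin{equation}\label{eq:dual}
\mathcal D_n(V_n)\ge-2\int\langle V_n,B_n^{ij}(\nabla^n_i\Psi)_j\rangle_n\,dv_n-\int B_n^{ij}\langle\Psi_i,\Psi_j\rangle_n\,dv_n .
\end{equation}
Let $W_a=(\nabla_{E_a}\Psi)(E_a)$, a fixed smooth field. By \eqref{eq:Bd} and Lemma~\ref{lem:metric}(i),
\[
B_n^{ij}(\nabla^n_i\Psi)_j=\sum_aw_a\big(W_a+O_\Psi(\varepsilon_n)\big),\qquad B_n^{ij}\langle\Psi_i,\Psi_j\rangle_n=\sum_aw_a\big(|\Psi(E_a)|^2+O_\Psi(\varepsilon_n)\big),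
\]
where the constants in $O_\Psi$ depend on $\Psi$. By the Cauchy--Schwarz inequality and Corollary~\ref{cor:equi}, $\int w_a|V_n|\le(\int w_a)^{1/2}(\int w_a|V_n|^2)^{1/2}$ is bounded. Hence the error terms, as well as the passage from $g_n$ to $g_0$ in the pairing and the volume form, contribute $O_\Psi(\varepsilon_n)$ to \eqref{eq:dual}. By \eqref{eq:VW} and weak convergence,
\[
\int w_a\langle V_n,W_a\rangle\,dv_0=\int\langle V_n,W_a\rangle\,dv_0+o(1)\|V_n\|_{H^1}\|W_a\|_{H^1}\longrightarrow\int\langle V,W_a\rangle\,dv_0 ,
\]
and $\int w_a|\Psi(E_a)|^2\,dv_0\to\int|\Psi(E_a)|^2\,dv_0$, again by \eqref{eq:VW}. Now $\sum_a|\Psi(E_a)|^2=|\Psi|^2$, and $\sum_aW_a$ is the $g_0$-divergence of $\Psi$, so $-\int\langle V,\sum_aW_a\rangle=\int\langle\nabla V,\Psi\rangle$ for smooth $V$ and, by density, for $V\in H^1$. We conclude that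
\[
\liminf_n\mathcal D_n(V_n)\ge2\int\langle\nabla V,\Psi\rangle\,dv_0-\int|\Psi|^2\,dv_0 .
\]
Smooth sections are dense in $L^2$, and letting $\Psi\to\nabla V$ in $L^2$ proves the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each small $d$ fix $g_d$, $A_d$, $h_d$ as in Section~\ref{sec:arrangement}. By Lemma~\ref{lem:metric}(i), $g_d\to g_0$ in $C^1$ as $d\to0$. By Lemma~\ref{lem:metric}(iii) and $k/(1+\mu)>\delta$, we have $\min K\ge k-C\varepsilon^2>\delta(1+\mu+C\varepsilon^2)\ge\delta\max K>0$ for small $d$. The identity $(S^3,h_d)\to(S^3,g_d)$ is harmonic with Jacobi form $Q_d$. We claim that for all small $d$, $Q_d(V)>0$ for every smooth $V\not\equiv0$.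

Suppose not. Then there are $d_n\to0$ and smooth fields $V_n$ with $\int|V_n|^2\,dv_0=1$ and $Q_{d_n}(V_n)\le0$. Since $\mathcal D_{d_n}\ge0$, Lemma~\ref{lem:lower} gives $(\eta-o(1))\int|\nabla V_n|^2\le2k+3\eta+o(1)$. As $\eta>0$, the $V_n$ are bounded in $H^1$. By weak compactness and Rellich's theorem, a subsequence converges weakly in $H^1$ and strongly in $L^2$ to a field $V$ with $\int|V|^2\,dv_0=1$. The derivatives $\nabla V_n$ converge weakly in $L^2$ to $\nabla V$, so $\liminf\int|\nabla V_n|^2\ge\int|\nabla V|^2$. Lemmas~\ref{lem:lower}, \ref{lem:liminf} and~\ref{lem:bochner} now give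
\[
0\ge\liminf_nQ_{d_n}(V_n)\ge(1+\eta)\int|\nabla V|^2\,dv_0-(2k+3\eta)\ge1-2k-2\eta=\tfrac12(1-2k)>0 ,
\]
a contradiction. This proves the claim. The metric $(\max K)\,g_d$ has curvature $K/\max K\in(\delta,1]$, and by the scaling property noted in Section~\ref{sec:intro} the identity remains harmonic with positive definite Jacobi form.
\end{proof}

The hypothesis $\delta<\frac12$ is what allows $k<\frac12$. It is used only through $\eta>0$, in the $H^1$-bound and in the last inequality, where the gap $1-2k$ of the limit problem \eqref{eq:limit} absorbs the loss $2\eta$ caused by the term $\eta g_d^{-1}$.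

Higher-dimensional domains are obtained by taking products.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Let $f=\mathrm{id}:(S^3,h)\to N=(S^3,(\max K)g)$ be given by Theorem~\ref{thm:main} with $\delta=\frac14$. Let $(P,h_P)$ be a compact connected Riemannian manifold of dimension $m-3$, for instance a flat torus, or a point if $m=3$. Let $M=S^3\times P$ with the product metric and $\tilde f(q,y)=f(q)$. A smooth section $V$ of $\tilde f^{-1}TN$ restricts for each $y\in P$ to a smooth section $V(\cdot,y)$ of $f^{-1}TN$. Since $d\tilde f$ vanishes on $TP$, the first variation \eqref{eq:first} of $\tilde f$ is the integral over $P$ of the first variations of $f$ at $V(\cdot,y)$, which vanish. So $\tilde f$ is harmonic, and it is not constant. For the same reason the curvature term in \eqref{eq:second} involves only the directions tangent to $S^3$, and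
\[
I_{\tilde f}(V)=\int_PI_f\big(V(\cdot,y)\big)\,dv_{h_P}(y)+\int_M|\nabla^PV|^2\,dv_M\ \ge\ 0 ,
\]
where $\nabla^PV$ is the part of $\nabla V$ in the directions tangent to $P$. Hence $\tilde f$ is stable.
\end{proof}

\begin{thebibliography}{1}

\bibitem{SCA}
\emph{Stability, Complex-Analyticity},
\texttt{https://archive.mpim-bonn.mpg.de/1688/1/preprint\_1988\_23.pdf}

\end{thebibliography}
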